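\title{Rearrangement invariant spaces with the alternative Daugavet property}

\begin{abstract}
We prove that $L_1[0,1]$ and $L_\infty[0,1]$ are the only rearrangement invariant spaces on $[0,1]$, real or complex, separable or not, with the alternative Daugavet property. The proof tests the alternative Daugavet equation on a one-parameter family of rank-one operators $T_a$, $0<a\le 1$, and shows that the defect of $T_a$ in the equation bounds the distance from $\|\chi_{[0,a]}\|/\|\chi_{[0,a/2]}\|$ to the set $\{1,2\}$. It follows that, for rearrangement invariant spaces, lushness, numerical index one, the Daugavet property and the alternative Daugavet property are all equivalent.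
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a real or complex Banach space with unit sphere $S_X$, closed unit ball $B_X$ and dual $X^*$. Let $L(X)$ be the space of bounded linear operators on $X$ and let $\mathbb T$ be the set of scalars of modulus one, so that $\mathbb T=\{1,-1\}$ in the real case. For $T\in L(X)$ and $\theta\in\mathbb T$ the triangle inequality gives $\|\mathrm{Id}+\theta T\|\le 1+\|T\|$. The operator $T$ satisfies the \emph{alternative Daugavet equation} if this bound is attained for some $\theta$: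
\begin{equation}\label{eq:ade}
\max_{\theta\in\mathbb T}\|\mathrm{Id}+\theta T\|=1+\|T\| .
\end{equation}
The maximum exists because $\theta\mapsto\|\mathrm{Id}+\theta T\|$ is continuous and $\mathbb T$ is compact. We consider four properties of $X$.
\begin{itemize}
\item $X$ has the \emph{alternative Daugavet property} (ADP) if \eqref{eq:ade} holds for every rank-one $T\in L(X)$.
\item $X$ has the \emph{Daugavet property} if $\|\mathrm{Id}+T\|=1+\|T\|$ for every rank-one $T\in L(X)$.
\item $X$ has \emph{numerical index one} if \eqref{eq:ade} holds for every $T\in L(X)$.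
\item $X$ is \emph{lush} if for all $x,y\in S_X$ and $\varepsilon>0$ there is $y^*\in S_{X^*}$ such that the slice $S=S(B_X,y^*,\varepsilon)=\{z\in B_X:\operatorname{Re}y^*(z)>1-\varepsilon\}$ contains $x$ and $\operatorname{dist}(y,\operatorname{aconv}S)<\varepsilon$. Here $\operatorname{aconv}S$, the absolutely convex hull, is the set of finite sums $\sum_j c_j\omega_jz_j$ with $c_j\ge0$, $\sum_jc_j\le1$, $\omega_j\in\mathbb T$, $z_j\in S$.
\end{itemize}
For a rank-one operator $T=x^*(\cdot)\,x$ with $\|x^*\|=\|x\|=1$, equation \eqref{eq:ade} asks for points $y\in B_X$ with $x^*(y)$ close to $1$ and $\|y+\theta x\|$ close to $2$. So the ADP says that every slice of the ball contains, for every $x\in S_X$, a point $y$ whose midpoint with some rotation $\theta x$ has norm close to one. The freedom in $\theta$ matters: the scalar field has the ADP, but $T=-\mathrm{Id}$ shows that it fails the Daugavet property.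

We study these properties for function spaces whose norm depends only on the distribution of a function. Throughout, $|E|$ is the Lebesgue measure of $E\subset[0,1]$, measurable means Lebesgue measurable, and a \emph{measure-preserving bijection} is a bijection $\tau$ of $[0,1]$ such that $\tau$ and $\tau^{-1}$ map measurable sets to measurable sets of the same measure. A \emph{rearrangement invariant} (r.i.) \emph{space} is a Banach space $X$ of equivalence classes of locally integrable scalar functions on $[0,1]$ such that:
\begin{itemize}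
\item[(a)] if $f$ is measurable, $g\in X$ and $|f|\le|g|$ a.e., then $f\in X$ and $\|f\|\le\|g\|$;
\item[(b)] the K\"othe dual $X'$, the space of measurable $g$ with $\|g\|_{X'}=\sup\{\int|fg|:f\in B_X\}<\infty$, is norming: $\|f\|=\sup\{|\int fg|:g\in B_{X'}\}$ for $f\in X$ (in the separable case, $X'=X^*$);
\item[(c)] $L_\infty[0,1]\subset X\subset L_1[0,1]$ as sets, with contractive inclusions;
\item[(d)] if $\tau$ is a measure-preserving bijection and $f$ is measurable, then $f\in X$ if and only if $f\circ\tau\in X$, and in that case $\|f\|=\|f\circ\tau\|$.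
\end{itemize}
Separability is not assumed. Axiom (c) forces $\|\mathbf 1\|=1$. Since multiplying a norm by a constant changes no operator norm, some such normalization is needed before one can ask for equality of norms. The following question is Problem~3 of \cite{handout}.

\begin{quote}
\emph{Is every r.i.\ space on $[0,1]$ with the ADP equal to $L_1[0,1]$ or to $L_\infty[0,1]$, with equality of norms?}
\end{quote}

It is known that $L_1[0,1]$ and $L_\infty[0,1]$ have the Daugavet property, and hence the ADP; that $L_1[0,1]$ is the only separable r.i.\ space that is lush; and that $L_1[0,1]$ is the only separable real r.i.\ space with the Daugavet property.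

The two spaces have the Daugavet property for opposite reasons. In $L_1$ the point $y$ can be concentrated on a small set that carries almost none of $x$, and the norm is additive on disjointly supported functions. In $L_\infty$ the point $y$ can be changed on a small set so as to agree there with $x$, and the norm sees every set of positive measure in full. The two mechanisms correspond to the values $\|\chi_E\|=|E|$ and $\|\chi_E\|=1$, the smallest and the largest that (c) allows, and this suggests that the answer is yes. On the other hand, an r.i.\ norm may behave like the $L_1$-norm on large sets and like a multiple of the $L_\infty$-norm on small ones. The norm $\max\{\|f\|_1,\frac12\|f\|_\infty\}$ does so, and it is an equivalent norm on $L_\infty$, so no isomorphic invariant separates it from $L_\infty$. A proof has to be isometric, and it has to inspect sets of every size.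

\begin{theorem}\label{thm:A}
If $X$ is an r.i.\ space with the ADP, then $X=L_1[0,1]$ or $X=L_\infty[0,1]$, with equality of norms.
\end{theorem}

The theorem follows from an estimate that is valid in every r.i.\ space. Let $\varphi(t)=\|\chi_E\|_X$ for $|E|=t$ be the \emph{fundamental function} of $X$, which is well defined by Corollary~\ref{cor:simple}, and let
\[
\rho(a)=\frac{\varphi(a)}{\varphi(a/2)}\qquad(0<a\le1)
\]
be its \emph{doubling ratio}. In $L_p$ one has $\varphi(t)=t^{1/p}$ and $\rho\equiv2^{1/p}$, so $\rho\equiv2$ in $L_1$ and $\rho\equiv1$ in $L_\infty$. For $0<a\le1$ put $r_a=\chi_{[0,a/2]}-\chi_{(a/2,a]}$ and define the rank-one operator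
\[
T_af=\frac1a\Big(\int_0^1r_af\Big)\chi_{[0,a]} .
\]
We show in Section~\ref{sec:test} that $\|T_a\|=1$ in every r.i.\ space. Hence the \emph{defect}
\[
d(a)=2-\max_{\theta\in\mathbb T}\|\mathrm{Id}+\theta T_a\|
\]
is nonnegative, and it vanishes exactly when $T_a$ satisfies \eqref{eq:ade}.

\begin{theorem}\label{thm:B}
For every r.i.\ space $X$ and every $a\in(0,1]$,
\[
\operatorname{dist}\big(\rho(a),\{1,2\}\big)\le98\,\big(2d(a)\big)^{1/4}.
\]
\end{theorem}

\begin{theorem}\label{thm:C}
For a real or complex r.i.\ space $X$ the following are equivalent: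
\begin{itemize}
\item[(i)] $X=L_1[0,1]$ or $X=L_\infty[0,1]$, with equality of norms;
\item[(ii)] $X$ is lush;
\item[(iii)] $X$ has numerical index one;
\item[(iv)] $X$ has the Daugavet property;
\item[(v)] $X$ has the ADP;
\item[(vi)] $T_a$ satisfies \eqref{eq:ade} for all $a$ in some dense subset of $(0,1]$.
\end{itemize}
\end{theorem}

Section~\ref{sec:tools} collects what is needed about $\varphi$ and about rearrangements. Section~\ref{sec:test} explains the choice of $T_a$ and gives the argument in the case where all suprema are attained. Theorems~\ref{thm:B}, \ref{thm:A} and~\ref{thm:C} are proved in Sections~\ref{sec:B}, \ref{sec:A} and~\ref{sec:C}.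

\section{The fundamental function and rearrangements}\label{sec:tools}

From now on $X$ is an r.i.\ space. We use the following properties of $X'$. By definition $\int|fg|\le\|f\|_X\|g\|_{X'}$, and $\|g_1\|_{X'}\le\|g_2\|_{X'}$ when $|g_1|\le|g_2|$. By (a) we may change the phase of $f\in B_X$ at will, so $\|g\|_{X'}=\sup\{|\int fg|:f\in B_X\}$ is the norm of the functional $f\mapsto\int fg$. Finally $\|g\|_1\le\|g\|_{X'}\le\|g\|_\infty$: test with $f=\mathbf 1$ for the first inequality, and use $\|f\|_1\le\|f\|_X$ for the second.

Axiom (d) speaks of bijections of the whole interval. To use it we need such bijections that carry one given partition to another.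

\begin{lemma}\label{lem:M}
Let $(E_i)_{i\le k}$ and $(E_i')_{i\le k}$ be measurable partitions of $[0,1]$ with $|E_i|=|E_i'|$ for all $i$. There is a measure-preserving bijection $\tau$ with $\tau^{-1}(E_i)=E_i'$ up to null sets.
\end{lemma}

\begin{proof}
We first map a single set $E$ with $|E|>0$ onto an interval. The function $m(t)=|E\cap[0,t]|$ is continuous and nondecreasing, and it maps $[0,1]$ onto $[0,|E|]$. For $s\in[0,|E|]$ we have $m^{-1}([0,s])=[0,t]$ with $m(t)=s$, so $|E\cap m^{-1}([0,s])|=s$. A finite Borel measure on $[0,|E|]$ is determined by its values on the intervals $[0,s]$; hence $|E\cap m^{-1}(B)|=|B|$ for every Borel set $B\subset[0,|E|]$. The level sets of $m$ are closed intervals. The nondegenerate ones are countably many, each meets $E$ in a null set, and $m$ is injective off their union. By inner regularity there is a $\sigma$-compact set $E_0\subset E$ with $|E\setminus E_0|=0$ on which $m$ is injective. For closed $C$ the set $m(C\cap E_0)$ is $\sigma$-compact, and an injective map preserves countable unions and differences, so $m$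 maps Borel subsets of $E_0$ to Borel sets. If $B\subset E_0$ is Borel, then $E\cap m^{-1}(m(B))$ differs from $B$ by a subset of $E\setminus E_0$, so $|m(B)|=|B|$. Thus $m$ is a measure-preserving Borel isomorphism of $E_0$ onto a Borel set $J$ of full measure in $[0,|E|]$.

For each $i$ with $|E_i|>0$ let $m_i$ and $m_i'$ be these isomorphisms for $E_i$ and $E_i'$, with images $J_i$ and $J_i'$. Then $m_i^{-1}\circ m_i'$, restricted to the preimage of $J_i\cap J_i'$, is a measure-preserving Borel isomorphism between subsets of full measure of $E_i'$ and $E_i$. Together these maps form a measure-preserving Borel isomorphism $\tau_0\colon U'\to U$ between Borel sets of full measure in $[0,1]$. It maps null sets to null sets in both directions, hence also measurable sets to measurable sets.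

The complements of $U'$ and $U$ may have different cardinalities, so we enlarge them. Take a compact set $C\subset U'$ with $|C|>0$. A set of positive measure meets, in positive measure, two disjoint closed intervals of arbitrarily small length. So there are closed intervals $I_w$, indexed by finite words $w$ in $0$ and $1$, such that $|I_w\cap C|>0$, the intervals $I_{w0},I_{w1}\subset I_w$ are disjoint, and $|I_w|\le4^{-n}$ for words of length $n$. The set $K$ of points of $C$ that lie in some $I_w$ for every word length has measure at most $2^n4^{-n}$ for every $n$, and by compactness it contains one point for each infinite word. So $K$ is a null set with the cardinality of the continuum, and so are the complements of $U'\setminus K$ and $U\setminus\tau_0(K)$. Let $\tau=\tau_0$ on $U'\setminus K$ and let $\tau$ be any bijection between these two complements. Subsets of null sets are measurable, so $\tau$ is a measure-preserving bijection.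
\end{proof}

The next corollary is the only form in which axiom (d) enters the paper.

\begin{corollary}\label{cor:simple}
If two simple functions on $[0,1]$ take each value on sets of the same measure, then they have the same norm in $X$ and the same norm in $X'$.
\end{corollary}

\begin{proof}
Lemma~\ref{lem:M}, applied to the level sets, shows that the functions are $g$ and $g\circ\tau$ a.e.\ for a measure-preserving bijection $\tau$. The claim for $X$ is (d). For $X'$, we have $\int|g\circ\tau|\,|f|=\int|g|\,|f\circ\tau^{-1}|$, and $f\mapsto f\circ\tau^{-1}$ maps $B_X$ onto $B_X$ by (d).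
\end{proof}

In particular $\varphi(t)=\|\chi_E\|_X$ and $\psi(t)=\|\chi_E\|_{X'}$, where $|E|=t\in[0,1]$, are well defined. Both functions are nondecreasing, because both norms are monotone, and $\varphi(1)=\psi(1)=1$. They bound the mass that an element of a unit ball can put on a set $Q$:
\begin{equation}\label{eq:mass}
\int_Q|g|\le\varphi(|Q|)\quad(g\in B_{X'}),\qquad\int_Q|y|\le\psi(|Q|)\quad(y\in B_X).
\end{equation}
The two functions determine each other.

\begin{lemma}\label{lem:F}
$\varphi(q)\psi(q)=q$ for $0<q\le1$.
\end{lemma}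

\begin{proof}
Let $|Q|=q$. Then $q=\int\chi_Q\chi_Q\le\varphi(q)\psi(q)$. For the converse we must show that $\frac1q\varphi(q)\int_Qf\le1$ whenever $0\le f\in B_X$. The left side is the norm of the constant function on $Q$ equal to the mean of $f$, and we obtain that function as an average of rearranged copies of $f$.

By (a) and monotone convergence we may take $f=\sum_{i\le k}c_i\chi_{E_i}$ with $c_i\ge0$, where the $E_i$ partition $Q$. Fix $n\in\mathbb N$ and cut from each $E_i$ as many disjoint pieces of measure $q/n$ as possible; pieces of prescribed measure exist since $t\mapsto|E\cap[0,t]|$ is continuous. What is left has measure less than $kq/n$, and this measure is an integer multiple of $q/n$, so it splits into fewer than $k$ sets of measure $q/n$. Thus $Q$ is partitioned into sets $F_1,\dots,F_n$ of measure $q/n$, and fewer than $k$ of them fail to lie in a single $E_i$. Let $c_j'=c_i$ if $F_j\subset E_i$, let $c_j'=0$ for the exceptional $j$, and put $f'=\sum_jc_j'\chi_{F_j}$. Then $0\le f'\le f$ and $\int_Qf'\ge\int_Qf-\frac{kq}n\max_ic_i$. For each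 of the $n$ cyclic permutations $\pi$ of $\{1,\dots,n\}$ the function $\sum_jc'_{\pi(j)}\chi_{F_j}$ has the same norm as $f'$, by Corollary~\ref{cor:simple}. The average of these $n$ functions is $\big(\frac1n\sum_jc'_j\big)\chi_Q=\big(\frac1q\int_Qf'\big)\chi_Q$. Hence $\frac1q\varphi(q)\int_Qf'\le\|f'\|\le1$, and we let $n\to\infty$.
\end{proof}

Since $\varphi(t)=t/\psi(t)$ and $\psi(t)=t/\varphi(t)$ with both functions nondecreasing, for $0<s\le t\le1$ we get
\begin{equation}\label{eq:growth}
\varphi(s)\le\varphi(t)\le\frac ts\,\varphi(s),\qquad\psi(s)\le\psi(t)\le\frac ts\,\psi(s).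
\end{equation}
Therefore $\varphi$ is positive and continuous on $(0,1]$, the doubling ratio $\rho$ is continuous, and $1\le\rho\le2$. So Theorem~\ref{thm:B} says that a small defect pushes $\rho(a)$ to one of the two ends of its range. Lemma~\ref{lem:F} also gives
\begin{equation}\label{eq:rhopsi}
\frac{\varphi(a/2)}{\varphi(a)}=\frac1{\rho(a)},\qquad\frac{\psi(a/2)}{\psi(a)}=\frac{\rho(a)}2 .
\end{equation}

We now recall decreasing rearrangements. Let $0<a\le1$, $A=[0,a]$, and let $p\ge0$ be measurable and finite a.e.\ on $A$. Put $\mu_p(s)=|\{p>s\}|$ for $s\ge0$ and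
\[
p^*(t)=\inf\{s\ge0:\mu_p(s)\le t\}\qquad(0<t<a).
\]
The function $\mu_p$ is nonincreasing and right-continuous, so $p^*(t)>s$ if and only if $\mu_p(s)>t$. Hence $p^*$ is nonincreasing, $\{p^*>s\}=(0,\mu_p(s))$, and $p^*$ has the same distribution as $p$: $\int_0^a\Phi(p^*)=\int_A\Phi(p)$ for every Borel function $\Phi\ge0$. Also $(cp)^*=cp^*$ for $c>0$. If $p_n\uparrow p$, then $\mu_{p_n}(s)\uparrow\mu_p(s)$ for every $s$, so $p_n^*$ increases with $n$ and is bounded by $p^*$; and $p^*(t)>s$ implies $\mu_{p_n}(s)>t$, that is $p_n^*(t)>s$, for large $n$. Thus $p_n^*\uparrow p^*$ pointwise.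

The next lemma says that the bound $\int|gy|\le1$ survives when the large values of $g$ and $y$ are moved to the same place. We do not need to know that the rearranged functions lie in $B_{X'}$ and $B_X$.

\begin{lemma}\label{lem:R}
Let $g\in B_{X'}$ and $y\in B_X$, and let $G$ and $Y$ be the decreasing rearrangements of $|g|$ and $|y|$ restricted to $A$. Then $\int_0^aGY\le1$.
\end{lemma}

\begin{proof}
Take simple functions $0\le g_n\uparrow|g|\chi_A$ and $0\le y_n\uparrow|y|\chi_A$. Extended by $0$ off $(0,a)$, the functions $g_n^*$ and $y_n^*$ are simple and take each value on a set of the same measure as $g_n$ and $y_n$ do. By Corollary~\ref{cor:simple}, $\|g_n^*\|_{X'}=\|g_n\|_{X'}\le1$ and $\|y_n^*\|_X=\|y_n\|_X\le1$, so $\int g_n^*y_n^*\le1$. Since $g_n^*\uparrow G$ and $y_n^*\uparrow Y$, monotone convergence finishes the proof.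
\end{proof}

\section{The test operators and the exact case}\label{sec:test}

The functional $f\mapsto\int r_af$ has norm $\|r_a\|_{X'}=\|\chi_{[0,a]}\|_{X'}=\psi(a)$, so Lemma~\ref{lem:F} gives $\|T_a\|=\frac1a\psi(a)\varphi(a)=1$.

The sign in $r_a$ is what makes $T_a$ a useful test. The averaging operator $f\mapsto\frac1a(\int_0^af)\chi_{[0,a]}$ has norm one by the same computation and fixes $\chi_{[0,a]}$, so it satisfies \eqref{eq:ade} with $\theta=1$ in every r.i.\ space and gives no information. For $T_a$, a function $y$ that norms the functional must have the sign of $r_a$, while the range consists of multiples of $\chi_{[0,a]}$. Whatever $\theta$ is, $y$ and $\theta T_ay$ then have different phases on one half of $[0,a]$, and the norm of their sum can be $2$ only if the norm of $X$ overlooks this.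

Take $a=1$ and $r=r_1$. In $L_2$ the vectors $\mathbf 1$ and $r$ are orthonormal, $\mathrm{Id}+\theta T_1$ is the identity on their orthogonal complement, and on their span it has the matrix $\left(\begin{smallmatrix}1&\theta\\0&1\end{smallmatrix}\right)$ of norm $(1+\sqrt5)/2<2$. So $d(1)>0$, while $\rho(1)=\sqrt2$. In $L_1$ and $L_\infty$ the defect is zero:
\begin{itemize}
\item in $L_1$, $y=2\chi_{[0,1/2]}$ has $T_1y=\mathbf 1$ and $\|y+T_1y\|_1=2$, and this norm is attained by $g=\mathbf 1\in B_{L_\infty}$;
\item in $L_\infty$, $y=r$ has $T_1y=\mathbf 1$ and $\|y+T_1y\|_\infty=2$, and this norm is attained by $g=2\chi_{[0,1/2]}\in B_{L_1}$.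
\end{itemize}
In the first case $g$ is constant and $|y|$ lives on one half; in the second $|y|$ is constant and $g$ lives on one half. We now show that nothing else can happen in any r.i.\ space when the suprema are attained.

Suppose that $\|y+\theta_0T_1y\|=2$ for some $y\in B_X$ and $\theta_0\in\mathbb T$. Then $|\int ry|=\|T_1y\|=1$, and after multiplying $y$ by a unimodular scalar we have $\int ry=1$. With $\theta=\bar\theta_0$ this gives $\|\mathbf 1+\theta y\|=2$. Suppose also that this norm is attained in (b): there is $g\ge0$ in $B_{X'}$ with $\int g|1+\theta y|=2$. Put $h=|y|$. We claim that $\rho(1)\in\{1,2\}$.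

\emph{Phase.} We have $1=\int\operatorname{Re}(ry)\le\int h\le\psi(1)=1$. So $\int h=1$ and $y=rh$ a.e.

\emph{Dichotomy.} From $2=\int g|1+\theta y|\le\int g+\int gh\le1+1$ we get $\int g=1$. By Lemma~\ref{lem:R}, $\int g^*h^*\le1=\int g^*\int h^*$. On the other hand,
\[
2\Big(\int g^*h^*-\int g^*\int h^*\Big)=\int_0^1\!\!\int_0^1\big(g^*(s)-g^*(t)\big)\big(h^*(s)-h^*(t)\big)\,ds\,dt ,
\]
and the integrand is nonnegative because both functions are nonincreasing. If neither function is constant, the integrand is positive for all $s$ near $0$ and $t$ near $1$, a contradiction. So $g=1$ a.e.\ or $h=1$ a.e. The rearrangement is essential here. The functions $2\chi_U$ and $2\chi_V$ with $|U|=|V|=\frac12$ and $|U\cap V|=\frac14$ have integral $1$, and so does their product, but the product of their rearrangements has integral $2$.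

\emph{The wrong half.} Equality in $\int g|1+\theta y|\le\int g(1+h)$ means that $|1+\theta rh|=1+h$ a.e.\ on $\{g>0\}$. Choose $\sigma\in\{1,-1\}$ with $\operatorname{Re}(\sigma\theta)\le0$ and let $W=\{r=\sigma\}$, a set of measure $\frac12$. On $W$ we have $|1+\theta\sigma h|^2\le1+h^2$, which is less than $(1+h)^2$ where $h>0$. Hence $gh=0$ a.e.\ on $W$.

\emph{Conclusion.} If $g=1$ a.e., then $h$ vanishes on $W$, and \eqref{eq:mass} gives $1=\int_{[0,1]\setminus W}h\le\psi(\frac12)$; by \eqref{eq:rhopsi}, $\rho(1)=2$. If $h=1$ a.e., then $g$ vanishes on $W$, and $1=\int_{[0,1]\setminus W}g\le\varphi(\frac12)$, so $\rho(1)=1$.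

In general neither supremum need be attained, and each of these four steps has to be made quantitative.

\section{The defect controls the doubling ratio}\label{sec:B}

For the dichotomy we need a lower bound for the covariance of two nonincreasing functions in terms of their distances from constants. Only $L_1$-distances are available, since the functions in question are merely integrable.

\begin{lemma}\label{lem:K}
Let $F,H\ge0$ be nonincreasing integrable functions on a bounded interval with normalized Lebesgue measure $P$ and expectation $\mathbb E$, and let $\mathbb E[FH]<\infty$. Then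
\[
\mathbb E[FH]-\mathbb EF\,\mathbb EH\ge\tfrac14\,\mathbb E|F-\mathbb EF|\;\mathbb E|H-\mathbb EH| .
\]
\end{lemma}

\begin{proof}
We decompose $F=\int_0^\infty\chi_{\{F>s\}}\,ds$ and $H=\int_0^\infty\chi_{\{H>t\}}\,dt$, which reduces the inequality to indicator functions. Let $u(s)=P(F>s)$ and $w(t)=P(H>t)$. The sets $\{F>s\}$ and $\{H>t\}$ are initial intervals, so one contains the other and their intersection has probability $\min(u(s),w(t))$. By Tonelli's theorem,
\[
\mathbb E[FH]-\mathbb EF\,\mathbb EH=\int_0^\infty\!\!\int_0^\infty\big(\min(u(s),w(t))-u(s)w(t)\big)\,ds\,dt .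
\]
For $0\le u\le w\le1$ we have $\min(u,w)-uw=u(1-w)\ge u(1-u)\,w(1-w)$, since $(1-u)w\le1$, and the inequality between the outer terms is symmetric in $u$ and $w$. So the covariance is at least $\int_0^\infty u(1-u)\,ds\int_0^\infty w(1-w)\,dt$. Finally, $F-\mathbb EF=\int_0^\infty(\chi_{\{F>s\}}-u(s))\,ds$ and $\mathbb E|\chi_{\{F>s\}}-u(s)|=2u(s)(1-u(s))$, so $\mathbb E|F-\mathbb EF|\le2\int_0^\infty u(1-u)\,ds$. The same holds for $H$ and $w$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Fix $a\in(0,1]$ and write $A=[0,a]$, $r=r_a$, $\rho=\rho(a)$. Let $\delta>d(a)$ and $\varepsilon=2\delta$. We show that $\operatorname{dist}(\rho,\{1,2\})\le98\,\varepsilon^{1/4}$; the theorem follows as $\delta\downarrow d(a)$. Since $1\le\rho\le2$, the distance is at most $\frac12$, and we may assume $\varepsilon\le1$.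

\medskip\noindent\emph{Step 1: from the operator to two functions.}
Let $x=\chi_A/\varphi(a)\in S_X$ and $v=r/\psi(a)\in S_{X'}$. By Lemma~\ref{lem:F}, $T_au=(\int vu)\,x$. Choose $u\in B_X$ and $\theta_0\in\mathbb T$ with $\|u+\theta_0(\int vu)x\|>2-\delta$; then $|\int vu|>1-\delta$. Multiplying $u$ by a unimodular scalar we obtain $y\in B_X$ such that $s=\int vy$ is real, $1-\delta<s\le1$, and $\|y+\theta_0sx\|>2-\delta$. Hence $\|y+\theta_0x\|>2-\delta-(1-s)>2-\varepsilon$. With $\theta=\bar\theta_0$,
\[
\int vy\ge1-\varepsilon,\qquad\|x+\theta y\|>2-\varepsilon .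
\]
By (b) there is $g\in B_{X'}$ with $|\int g(x+\theta y)|>2-\varepsilon$, and replacing $g$ by $|g|$ we have $g\ge0$ and $\int g|x+\theta y|>2-\varepsilon$. This is the only use of (b) in the proofs of Theorems~\ref{thm:A} and~\ref{thm:B}: the Hahn--Banach theorem would give a functional, but Lemma~\ref{lem:R} needs a function. Since $\int gx\le1$, $\int g|y|\le1$ and $|x+\theta y|\le x+|y|$,
\begin{equation}\label{eq:g}
\int gx\ge1-\varepsilon,\qquad\int g\big(x+|y|-|x+\theta y|\big)\le\varepsilon ,
\end{equation}
and the second integrand is nonnegative.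

\medskip\noindent\emph{Step 2: normalization.}
We rescale so that $A$ looks like the unit interval of Section~\ref{sec:test}. Let $P$ be normalized Lebesgue measure on $A$, let $\mathbb E$ be its expectation, and write $\mathbb E[p;Q]=\mathbb E[p\chi_Q]$. On $A$ put
\[
f=\psi(a)g,\qquad z=\varphi(a)y,\qquad h=|z| .
\]
Since $\varphi(a)\psi(a)=a$, for $Q\subset A$ the bounds \eqref{eq:mass} read
\begin{equation}\label{eq:massnorm}
\mathbb E[f;Q]=\frac1{\varphi(a)}\int_Qg\le\frac{\varphi(|Q|)}{\varphi(a)},\qquad\mathbb E[h;Q]=\frac1{\psi(a)}\int_Q|y|\le\frac{\psi(|Q|)}{\psi(a)} .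
\end{equation}
If $|Q|\le a/2$ then $\varphi(|Q|)\le\varphi(a/2)$, and otherwise $\varphi(|Q|)\le2P(Q)\varphi(a/2)$ by \eqref{eq:growth}; the same holds for $\psi$. With \eqref{eq:rhopsi} this gives
\begin{equation}\label{eq:half}
\mathbb E[f;Q]\le\frac{\max\{1,2P(Q)\}}\rho,\qquad\mathbb E[h;Q]\le\max\{1,2P(Q)\}\,\frac\rho2 .
\end{equation}
So $\rho$ is close to $1$ if $f$ has mass close to $1$ on a set of probability about $\frac12$, and $\rho$ is close to $2$ if $h$ does. The rest of the proof finds such a set.

We have $\mathbb Ef=\int gx$ and $\mathbb E(rz)=\int vy$. By Step 1 and \eqref{eq:massnorm} with $Q=A$,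
\begin{equation}\label{eq:means}
1-\varepsilon\le\mathbb Ef\le1,\qquad1-\varepsilon\le\mathbb E\operatorname{Re}(rz)\le\mathbb Eh\le1 .
\end{equation}
On $A$ we have $x=1/\varphi(a)$, so the second part of \eqref{eq:g} becomes
\begin{equation}\label{eq:loss}
\mathbb E\big[f\,(1+h-|1+\theta z|)\big]=\int_Ag\big(x+|y|-|x+\theta y|\big)\le\varepsilon .
\end{equation}

\medskip\noindent\emph{Step 3: phase.}
Since $r=\pm1$ on $A$ and $|z|=h$, we have $|z-rh|^2=2h\,(h-\operatorname{Re}(rz))$. The Cauchy--Schwarz inequality and \eqref{eq:means} give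
\begin{equation}\label{eq:phase}
\mathbb E|z-rh|\le\sqrt{2\,\mathbb Eh\;\mathbb E\big(h-\operatorname{Re}(rz)\big)}\le\sqrt{2\varepsilon}.
\end{equation}

\medskip\noindent\emph{Step 4: dichotomy.}
In the notation of Lemma~\ref{lem:R}, $f^*=\psi(a)G$ and $h^*=\varphi(a)Y$ on $(0,a)$, so $\mathbb E[f^*h^*]=\int_0^aGY\le1$. Moreover $\mathbb Ef^*=\mathbb Ef$ and $\mathbb Eh^*=\mathbb Eh$. By Lemma~\ref{lem:K} and \eqref{eq:means},
\[
\mathbb E|f^*-\mathbb Ef^*|\;\mathbb E|h^*-\mathbb Eh^*|\le4\big(1-(1-\varepsilon)^2\big)\le8\varepsilon ,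
\]
so one of the two factors is at most $\sqrt{8\varepsilon}\le3\sqrt\varepsilon$. Both means are within $\varepsilon\le\sqrt\varepsilon$ of $1$, and $\mathbb E|f-1|=\mathbb E|f^*-1|$, $\mathbb E|h-1|=\mathbb E|h^*-1|$. Therefore
\[
\text{Case 1: }\ \mathbb E|f-1|\le4\sqrt\varepsilon\qquad\text{or}\qquad\text{Case 2: }\ \mathbb E|h-1|\le4\sqrt\varepsilon .
\]

\medskip\noindent\emph{Step 5: the wrong half.}
Choose $\sigma\in\{1,-1\}$ with $\operatorname{Re}(\sigma\theta)\le0$ and let $W=\{r=\sigma\}$, so $P(W)=\frac12$. We want to replace $z$ by $rh$ in \eqref{eq:loss}. The difficulty is that \eqref{eq:phase} controls $z-rh$ in the mean for $P$, while \eqref{eq:loss} carries the weight $f$, which may be unbounded, so $\mathbb E[f|z-rh|]$ is not under control. We therefore argue pointwise. The gain on $W$ is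
\[
1+h-\sqrt{1+h^2}=\frac{2h}{1+h+\sqrt{1+h^2}}\ge\frac h{1+h}\ge\tfrac12\min(1,h),
\]
and we set aside the set on which the error uses up more than half of this gain,
\[
D=\big\{|z-rh|>\tfrac14\min(1,h)\big\}.
\]
On $W\setminus D$ we have $|1+\theta\sigma h|^2=1+2h\operatorname{Re}(\sigma\theta)+h^2\le1+h^2$, so
\[
|1+\theta z|\le|1+\theta\sigma h|+|z-rh|\le\sqrt{1+h^2}+\tfrac14\min(1,h),
\]
and $1+h-|1+\theta z|\ge\frac14\min(1,h)$. The integrand in \eqref{eq:loss} is nonnegative, hence
\begin{equation}\label{eq:disjoint}
\mathbb E\big[f\min(1,h);W\setminus D\big]\le4\varepsilon .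
\end{equation}
This replaces the identity $gh=0$ on $W$. The set $D$ will be handled by Markov's inequality $P(p\ge c)\le\mathbb Ep/c$, valid for $p\ge0$ and $c>0$, together with \eqref{eq:phase}. This works only where $h$ is bounded below, and the two cases differ in the lower bound that one can afford.

\medskip\noindent\emph{Step 6, Case 1: $h$ lives on about one half.}
We know nothing about the size of $h$, so we discard the set where $h\le\kappa$, at a cost of at most $\kappa$ in mass. The part of $D$ where $h>\kappa$ has probability of order $\sqrt\varepsilon/\kappa$. The two errors balance at $\kappa=\varepsilon^{1/4}\le1$, which is the source of the exponent in the theorem. Let $Q=\{h>\kappa\}$. Then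
\[
Q\subset(A\setminus W)\cup\{f<\tfrac12\}\cup(D\cap Q)\cup\big((W\setminus D)\cap\{f\ge\tfrac12\}\cap Q\big).
\]
We have $P(f<\frac12)\le P(|f-1|\ge\frac12)\le8\sqrt\varepsilon$. On $D\cap Q$ we have $|z-rh|>\kappa/4$, so $P(D\cap Q)\le4\sqrt{2\varepsilon}/\kappa=4\sqrt2\,\kappa$. On the last set $f\min(1,h)\ge\kappa/2$, so by \eqref{eq:disjoint} its probability is at most $8\varepsilon/\kappa=8\kappa^3$. Altogether
\[
P(Q)\le\tfrac12+8\kappa^2+4\sqrt2\,\kappa+8\kappa^3\le\tfrac12+22\kappa .
\]
Also $\mathbb E[h;Q]\ge\mathbb Eh-\kappa\ge1-\varepsilon-\kappa\ge1-2\kappa$. By \eqref{eq:half}, $1-2\kappa\le(1+44\kappa)\rho/2$. For $\alpha,\beta\ge0$ we have $(1-\alpha-\beta)(1+\beta)\le1-\alpha$, that is,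
\begin{equation}\label{eq:frac}
\frac{1-\alpha}{1+\beta}\ge1-\alpha-\beta .
\end{equation}
Hence $\rho/2\ge1-46\kappa$, and $0\le2-\rho\le92\,\varepsilon^{1/4}$.

\medskip\noindent\emph{Step 6, Case 2: $f$ lives on about one half.}
Now $h$ is close to $1$, and the fixed level $\frac12$ will do. Let $N=(W\setminus D)\cap\{h\ge\frac12\}$ and $Q=A\setminus N$. On $N$ we have $\min(1,h)\ge\frac12$, so \eqref{eq:disjoint} gives $\mathbb E[f;N]\le8\varepsilon$, and $\mathbb E[f;Q]\ge1-9\varepsilon\ge1-9\sqrt\varepsilon$ by \eqref{eq:means}. Next,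
\[
Q\subset(A\setminus W)\cup\{h<\tfrac12\}\cup\big(D\cap\{h\ge\tfrac12\}\big),
\]
where $P(h<\frac12)\le8\sqrt\varepsilon$ and $P(D\cap\{h\ge\frac12\})\le P(|z-rh|>\frac18)\le8\sqrt{2\varepsilon}\le12\sqrt\varepsilon$. So $P(Q)\le\frac12+20\sqrt\varepsilon$. By \eqref{eq:half}, $1-9\sqrt\varepsilon\le(1+40\sqrt\varepsilon)/\rho$, and \eqref{eq:frac} gives $1/\rho\ge1-49\sqrt\varepsilon$. Since $\rho\le2$, we obtain $0\le\rho-1\le49\sqrt\varepsilon\,\rho\le98\sqrt\varepsilon\le98\,\varepsilon^{1/4}$.
\end{proof}

\section{From the doubling ratio to the norm}\label{sec:A}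

Theorem~\ref{thm:B} treats one scale at a time and allows the space to resemble $L_1$ at some scales and $L_\infty$ at others. Continuity of $\rho$ rules this out. If $X$ has the ADP, then every $T_a$ satisfies \eqref{eq:ade}, so Theorem~\ref{thm:A} is contained in the following proposition.

\begin{proposition}\label{prop:dense}
If $T_a$ satisfies \eqref{eq:ade} for all $a$ in a dense subset of $(0,1]$, then $X=L_1[0,1]$ or $X=L_\infty[0,1]$, with equality of norms.
\end{proposition}

\begin{proof}
On the dense set $d(a)=0$, so $\rho(a)\in\{1,2\}$ by Theorem~\ref{thm:B}. Since $\rho$ is continuous, $\rho(a)\in\{1,2\}$ for all $a\in(0,1]$, and since $(0,1]$ is connected, $\rho$ is constant.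

Let $\rho\equiv1$. Then $\varphi(2^{-n})=\varphi(1)=1$ for all $n$, and $\varphi\equiv1$ on $(0,1]$ by monotonicity. If $f\in X$ and $|f|\ge c$ on a set $E$ of positive measure, then $\|f\|\ge c\|\chi_E\|=c$ by (a). Hence $f\in L_\infty$ and $\|f\|_\infty\le\|f\|$. Together with (c) this gives $X=L_\infty$ with equal norms.

Let $\rho\equiv2$. Then $\psi(2^{-n})=\psi(1)=1$ for all $n$ by \eqref{eq:rhopsi}, so $\psi\equiv1$ on $(0,1]$ and $\varphi(t)=t$ by Lemma~\ref{lem:F}. For a simple function $f=\sum_ic_i\chi_{E_i}$ with disjoint $E_i$ the triangle inequality gives $\|f\|\le\sum_i|c_i||E_i|=\|f\|_1$, and $\|f\|_1\le\|f\|$ by (c). So the two norms agree on simple functions. Let $f\in L_1$ and let $f_n\to f$ in $L_1$ with $f_n$ simple. Then $(f_n)$ is a Cauchy sequence in $X$, and here we use that $X$ is complete: $(f_n)$ converges in $X$, and the limit is $f$ because convergence in $X$ implies convergence in $L_1$. Thus $f\in X$ and $\|f\|=\lim_n\|f_n\|_1=\|f\|_1$. With (c), $X=L_1$ with equal norms.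
\end{proof}

The proof uses the values of $\rho$ only at the points $2^{-k}$ once $\rho$ is known to be constant, but testing these scales alone is not enough.

\begin{example}\label{ex:dyadic}
Let $X=L_\infty[0,1]$ with $\|f\|=\max\{\|f\|_1,\frac12\|f\|_\infty\}$. Axioms (a), (c) and (d) hold because they hold for $\|\cdot\|_1$ and $\|\cdot\|_\infty$ and $\|f\|_1\le\|f\|\le\|f\|_\infty$. For (b), the norm is the supremum of $|\int fg|$ over all $g$ with $\|g\|_\infty\le1$ or $\|g\|_1\le\frac12$, and all such $g$ lie in $B_{X'}$. Here $\varphi(t)=\max\{t,\frac12\}$, so the norm is neither the $L_1$-norm nor the $L_\infty$-norm. Yet $T_a$ satisfies \eqref{eq:ade} for $a=1$ and for all $a\le\frac12$, in particular for $a=2^{-k}$, $k\ge0$. For $a=1$ take $y=2\chi_{[0,1/2]}$: then $\|y\|=1$, $T_1y=\mathbf 1$ and $\|y+T_1y\|\ge\|y+\mathbf 1\|_1=2$. For $a\le\frac12$ take $y=2r_a$: then $\|y\|=\max\{2a,1\}=1$, $T_ay=2\chi_{[0,a]}$ and $\|y+T_ay\|\ge\frac12\|4\chi_{[0,a/2]}\|_\infty=2$. The doubling ratio is $\rho(a)=1$ for $a\le\frac12$ and $\rho(a)=2a$ for $\frac12\le a\le1$.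 It passes from $1$ to $2$ between two dyadic points, and Theorem~\ref{thm:B} gives $d(a)>0$ for $\frac12<a<1$.
\end{example}

\begin{remark}[Stability]\label{rem:stability}
Let $\delta=\sup_ad(a)$ and suppose that $\gamma=98(2\delta)^{1/4}<\frac12$. By Theorem~\ref{thm:B} the continuous function $\rho$ takes values in the union of the disjoint intervals $[1,1+\gamma]$ and $[2-\gamma,2]$. So either $\rho\le1+\gamma$ on $(0,1]$ or $\rho\ge2-\gamma$ on $(0,1]$. Since $\varphi(2^{-n})=\prod_{k=0}^{n-1}\rho(2^{-k})^{-1}$, either $\varphi(2^{-n})\ge(1+\gamma)^{-n}$ for all $n$, or $\varphi(2^{-n})\le(2-\gamma)^{-n}$ for all $n$.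
\end{remark}

\section{Lushness, numerical index one and the Daugavet property}\label{sec:C}

We prove Theorem~\ref{thm:C} through the chains (i)$\Rightarrow$(ii)$\Rightarrow$(iii)$\Rightarrow$(v)$\Rightarrow$(vi)$\Rightarrow$(i) and (i)$\Rightarrow$(iv)$\Rightarrow$(v). The implications (iii)$\Rightarrow$(v)$\Rightarrow$(vi) and (iv)$\Rightarrow$(v) follow from the definitions, and (vi)$\Rightarrow$(i) is Proposition~\ref{prop:dense}. Three implications remain, and they rest on two elementary facts.

\begin{lemma}\label{lem:scale}
Let $X$ be a Banach space, $T\in L(X)$, $\|T\|=1$, $\theta\in\mathbb T$ and $\|\mathrm{Id}+\theta T\|=2$. Then $\|\mathrm{Id}+\theta tT\|=1+t$ for all $t\ge0$.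
\end{lemma}

\begin{proof}
For $t\le1$ write $\mathrm{Id}+\theta tT=(\mathrm{Id}+\theta T)-(1-t)\theta T$, which has norm at least $2-(1-t)$. For $t\ge1$ write $\mathrm{Id}+\theta tT=t(\mathrm{Id}+\theta T)-(t-1)\mathrm{Id}$, which has norm at least $2t-(t-1)$. The upper bound is the triangle inequality.
\end{proof}

So it suffices to consider operators of norm one.

\begin{lemma}\label{lem:almostconstant}
Let $I\subset[0,1]$ have positive measure, let $x,y$ be bounded measurable functions on $I$ with $\|y\|_\infty\le1$, let $\gamma=\|x\|_\infty$ and $\varepsilon>0$. There are $E\subset I$ with $|E|>0$ and scalars $\lambda\in\mathbb T$, $|\beta|\le1$ such that $|x-\gamma\lambda|<\varepsilon$ and $|y-\beta|<\varepsilon$ on $E$.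
\end{lemma}

\begin{proof}
Write $x=s|x|$ with $s$ measurable and unimodular. The set $I_0=\{\gamma-\frac\varepsilon2<|x|\le\gamma,\ |y|\le1\}$ has positive measure, and $(\gamma s,y)$ maps it into the compact set $\gamma\mathbb T\times\{|\beta|\le1\}$. Cover this set by finitely many products of open balls of radius $\varepsilon/2$ with centers $(\gamma\lambda,\beta)$ in it. The preimage $E\subset I_0$ of one of them has positive measure, and $|x-\gamma\lambda|\le|x-\gamma s|+|\gamma s-\gamma\lambda|<\varepsilon$ on $E$.
\end{proof}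

\begin{proof}[Proof of (ii)$\Rightarrow$(iii)]
This holds in every Banach space. Let $\|T\|=1$ and $0<\varepsilon<\frac14$. We look for one point $z$ and one functional $y^*$ with both $y^*(z)$ and $|y^*(Tz)|$ close to $1$. Pick $x_0\in S_X$ with $\|Tx_0\|>1-\varepsilon$ and apply lushness to $x=Tx_0/\|Tx_0\|$, $y=x_0$ and $\varepsilon$. We get $y^*\in S_{X^*}$ with $|y^*(Tx_0)|>(1-\varepsilon)^2$, and a finite sum $w=\sum_jc_j\omega_jz_j$ with $\|x_0-w\|<\varepsilon$, where $c_j\ge0$, $\sum_jc_j\le1$, $\omega_j\in\mathbb T$ and $z_j\in S(B_X,y^*,\varepsilon)$. Then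
\[
\sum_jc_j|y^*(Tz_j)|\ge|y^*(Tw)|>(1-\varepsilon)^2-\varepsilon>0 ,
\]
so $|y^*(Tz)|>(1-\varepsilon)^2-\varepsilon$ for some $z=z_j$. Choose $\theta\in\mathbb T$ with $\theta y^*(Tz)=|y^*(Tz)|$. Then
\[
\|\mathrm{Id}+\theta T\|\ge\operatorname{Re}y^*(z+\theta Tz)\ge(1-\varepsilon)+(1-\varepsilon)^2-\varepsilon .
\]
As $\varepsilon\to0$ we get $\max_\theta\|\mathrm{Id}+\theta T\|=2$, and Lemma~\ref{lem:scale} gives \eqref{eq:ade} for all operators.
\end{proof}

\begin{proof}[Proof of (i)$\Rightarrow$(ii)]
Let $x,y\in S_X$ and $\varepsilon>0$.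

\emph{$X=L_1$.} Write $x=s|x|$ with $s$ measurable and unimodular, and let $y^*(u)=\int\bar su$. Then $\|y^*\|=1$ and $y^*(x)=1$. Write $\bar sy=\omega|y|$ with $\omega$ measurable and unimodular, and partition $[0,1]$ into finitely many sets $B_j$ such that $|\omega-\omega_j|\le\varepsilon/2$ on $B_j$ for some $\omega_j\in\mathbb T$. With $u_j=|y|\chi_{B_j}$ we have $\big|y-\sum_j\omega_jsu_j\big|\le\frac\varepsilon2|y|$ and $\sum_j\|u_j\|_1=1$. For $u_j\ne0$ the function $z_j=su_j/\|u_j\|_1$ has norm one and $y^*(z_j)=1$. So $\sum_j\|u_j\|_1\omega_jz_j$, summed over these $j$, lies in $\operatorname{aconv}S(B_X,y^*,\varepsilon)$ and is within $\varepsilon/2$ of $y$.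

\emph{$X=L_\infty$.} By Lemma~\ref{lem:almostconstant} there are $E$ with $|E|>0$, $\lambda\in\mathbb T$ and $|\beta|\le1$ such that $|x-\lambda|<\frac\varepsilon2$ and $|y-\beta|<\frac\varepsilon2$ on $E$. The functional $y^*(u)=\bar\lambda|E|^{-1}\int_Eu$ has norm one and $\operatorname{Re}y^*(x)>1-\varepsilon$. The scalar $\bar\lambda\beta$ has modulus at most one, so $\bar\lambda\beta=c_1\omega_1+c_2\omega_2$ with $c_j\ge0$, $c_1+c_2=1$, $\omega_j\in\mathbb T$. Let $z_j=\bar\omega_jy$ off $E$ and $z_j=\lambda$ on $E$. Then $z_j\in B_X$ and $y^*(z_j)=1$, and $c_1\omega_1z_1+c_2\omega_2z_2$ equals $y$ off $E$ and $\beta$ on $E$. So it is within $\varepsilon/2$ of $y$.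
\end{proof}

\begin{proof}[Proof of (i)$\Rightarrow$(iv)]
This is one of the known facts recalled in Section~\ref{sec:intro}; we include the short argument. Let $T=x^*(\cdot)\,x$ with $\|x^*\|=\|x\|=1$ and let $\varepsilon>0$. Since $\|y+Ty\|\ge\|y+x\|-|1-x^*(y)|$, by Lemma~\ref{lem:scale} it is enough to find $y\in B_X$ with $|1-x^*(y)|\le3\varepsilon$ and $\|x+y\|\ge2-2\varepsilon$.

\emph{$X=L_1$.} Here $x^*(u)=\int gu$ with $\|g\|_\infty=1$. By Lemma~\ref{lem:almostconstant} there are $\lambda\in\mathbb T$ and $E$ with $|E|>0$ and $|g-\lambda|<\varepsilon$ on $E$. Passing to a subset of small positive measure we may assume $\int_E|x|<\varepsilon$. Let $y=\bar\lambda\chi_E/|E|$. Then $\|y\|_1=1$, $|1-x^*(y)|\le\varepsilon$, and $\|x+y\|_1\ge\int_E|y|-\int_E|x|+\int_{[0,1]\setminus E}|x|\ge2-2\varepsilon$.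

\emph{$X=L_\infty$.} Choose $\lambda\in\mathbb T$ and $E$ with $|E|>0$ and $|x-\lambda|<\varepsilon$ on $E$. The functional $x^*$ need not be an integral, so we find by counting a part of $E$ on which it is small. Split $E$ into sets $E_1,\dots,E_n$ of positive measure with $n\ge1/\varepsilon$, and let $m_i=\sup\{|x^*(u\chi_{E_i})|:u\in B_X\}$. If $u_i\in B_X$ and $x^*(u_i\chi_{E_i})\ge0$, then $\sum_iu_i\chi_{E_i}\in B_X$ gives $\sum_ix^*(u_i\chi_{E_i})\le1$. Hence $\sum_im_i\le1$, and $m_i\le\varepsilon$ for some $i$. Take $y_0\in B_X$ with $x^*(y_0)$ real and greater than $1-\varepsilon$, and let $y=y_0$ off $E_i$ and $y=\lambda$ on $E_i$. Then $|x^*(y)-x^*(y_0)|\le2m_i\le2\varepsilon$, so $|1-x^*(y)|\le3\varepsilon$, and $|x+y|\ge2-\varepsilon$ on $E_i$.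
\end{proof}

This completes the proof of Theorem~\ref{thm:C}. Since $L_\infty[0,1]$ is not separable, the theorem contains the two statements about separable spaces recalled in Section~\ref{sec:intro}. We end with an example showing that axiom (d) cannot be dropped.

\begin{example}\label{ex:nod}
Let $I_1=[0,\frac12]$, $I_2=(\frac12,1]$, and let $X=L_1[0,1]$ with the equivalent norm $\|f\|=2\max\{\int_{I_1}|f|,\int_{I_2}|f|\}$. Axiom (a) holds, $\|f\|_1\le\|f\|\le\|f\|_\infty$ gives (c), and (b) holds because every $g$ with $|g|=2\chi_{I_i}$ lies in $B_{X'}$. The norm is neither the $L_1$-norm nor the $L_\infty$-norm, since $\|\chi_{I_1}\|=1$ and $\|\chi_{[0,1/4]}\|=\frac12$. Nevertheless $X$ has the Daugavet property. Let $T=x^*(\cdot)\,x$ with $\|x^*\|=\|x\|=1$ and $x^*(u)=\int gu$, $g\in L_\infty$, and let $\gamma_i=\|g\chi_{I_i}\|_\infty$. From $|\int gu|\le\sum_i\gamma_i\int_{I_i}|u|$ we get $1\le\frac12(\gamma_1+\gamma_2)$. Given $\varepsilon>0$, Lemma~\ref{lem:almostconstant} provides $\lambda_i\in\mathbb T$ and $E_i\subset I_i$ of positive measure with $|g-\gamma_i\lambda_i|<\varepsilon$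 on $E_i$, and we may assume $\int_{E_i}|x|<\varepsilon$. The function $y=\sum_i\bar\lambda_i\chi_{E_i}/(2|E_i|)$ has norm one and $|x^*(y)-\frac12(\gamma_1+\gamma_2)|\le\varepsilon$. As $|x^*(y)|\le1$ and $\varepsilon$ is arbitrary, $\frac12(\gamma_1+\gamma_2)=1$, so $|1-x^*(y)|\le\varepsilon$. For an index $i$ with $\int_{I_i}|x|=\frac12$ we have $\|x+y\|\ge2\int_{I_i}|x+y|\ge2(\frac12-\varepsilon+\frac12-\varepsilon)=2-4\varepsilon$. Hence $\|y+Ty\|\ge2-5\varepsilon$, so $\|\mathrm{Id}+T\|=2$, and Lemma~\ref{lem:scale} applies.
\end{example}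

\begin{thebibliography}{9}

\bibitem{handout}
\emph{Daugavet-like properties and numerical indices in some function spaces},
\texttt{https://www.ugr.es/\allowbreak local/\allowbreak mmartins/\allowbreak Curriculum/\allowbreak Charlas/\allowbreak 2012\_Madrid\_RI\_handout.pdf}

\end{thebibliography}
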